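\title{The law of large numbers for $f(\theta^k x)$ fails for every transcendental $\theta$}

\begin{abstract}
For every transcendental $\theta>1$ we construct a function $f\ge 0$ with period $1$, integrable over a period and even satisfying $\int_0^1 f(\log(1+f))^s<\infty$ for all $0<s<1$, such that $\limsup_N \frac1N\sum_{k=1}^N f(\theta^kx)=+\infty$ for almost every $x$. The functions whose averages are unbounded almost everywhere contain a dense $G_\delta$ subset of $L^1(\mathbb R/\mathbb Z)$. The building block is a Riesz product with random signs whose integer frequencies lie at random, prescribed distances from geometric progressions $V\theta^d$.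
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\theta>1$ be real and let $f:\mathbb R\to\mathbb R$ be locally integrable with period $1$. Put
\[
A_Nf(x)=\frac1N\sum_{k=1}^N f(\theta^kx).
\]
We say that the law of large numbers holds for $\theta$ and $f$ if $A_Nf(x)\to\int_0^1 f(t)\,dt$ as $N\to\infty$ for almost every $x\in\mathbb R$.

For $\theta=2$ the numbers $2^kx \bmod 1$ form the orbit of $x$ under the map $x\mapsto 2x \bmod 1$, which preserves Lebesgue measure on $[0,1)$ and is ergodic. As recalled in \cite{source}, Raikov proved the law of large numbers in this case, and Riesz pointed out that it is an instance of the individual ergodic theorem. If $\theta$ is not an integer, then $\theta^{k+1}x \bmod 1$ is not a function of $\theta^kx \bmod 1$, and there is no map on $[0,1)$ to iterate. According to \cite{source}, Bourgain gave a proof for algebraic $\theta$, while the transcendental case is stated there as open. This is the question we treat.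

\medskip\noindent\textbf{Question.} \emph{Does the law of large numbers hold for every transcendental $\theta>1$ and every locally integrable $f$ with period $1$?}
\medskip

There are two reasons to guess that the answer is yes. First, the law holds for every $\theta>1$ when $f$ is continuous, and convergence in mean holds for every integrable $f$ (Proposition~\ref{prop:positive}). Second, for transcendental $\theta$ the terms look independent. Write $e(t)=e^{2\pi it}$. If $n_1,\dots,n_L$ are integers, not all zero, then $\xi=\sum_k n_k\theta^k\ne0$, so $\frac1{2X}\int_{-X}^X e(\xi x)\,dx\to0$ as $X\to\infty$. Hence for $1$-periodic trigonometric polynomials $g_1,\dots,g_L$,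
\[
\frac1{2X}\int_{-X}^{X}\prod_{k=1}^L g_k(\theta^kx)\,dx\longrightarrow\prod_{k=1}^L\int_0^1g_k ,
\]
and for independent identically distributed variables the strong law of large numbers needs nothing beyond integrability.

This independence is only a limit as $X\to\infty$. On a fixed interval a nonzero but tiny frequency $\xi$ cannot be told from $0$, and transcendence, which forbids exact relations among the powers of $\theta$, allows approximate relations of any prescribed size. The answer to the Question is no, for every transcendental $\theta$.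

\begin{theorem}\label{thm:main}
Let $\theta>1$ be transcendental. There is a function $f\ge0$ with period $1$ such that $\int_0^1f<\infty$, and even $\int_0^1 f\,(\log(1+f))^s<\infty$ for all $0<s<1$, and
\[
\limsup_{N\to\infty}\frac1N\sum_{k=1}^Nf(\theta^kx)=+\infty\qquad\text{for almost every }x\in\mathbb R .
\]
\end{theorem}

\begin{theorem}\label{thm:generic}
Let $\theta>1$ be transcendental. The set of $f\in L^1(\mathbb R/\mathbb Z)$ with $\limsup_N|A_Nf(x)|=\infty$ for almost every $x$ contains a dense $G_\delta$ subset of $L^1(\mathbb R/\mathbb Z)$.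
\end{theorem}

Both theorems are deduced, in Sections~\ref{sec:main} and~\ref{sec:generic}, from a finite statement about trigonometric polynomials, Proposition~\ref{prop:key}. Section~\ref{sec:idea} explains the construction behind it, and Sections~\ref{sec:construction}--\ref{sec:end} contain its proof.

\section{A weight with compact spectrum}\label{sec:weight}

We measure sets of $x$ with the density
\[
w(x)=\Big(\frac{\sin\pi x}{\pi x}\Big)^2,\qquad \hat w(\xi)=\int_{\mathbb R}e(\xi x)w(x)\,dx=\max(0,1-|\xi|).
\]
The formula for $\hat w$ is Fourier inversion applied to $\int_{-1}^1(1-|\xi|)e(-\xi x)\,d\xi=w(x)$. Since $\hat w(0)=1$, the measure $w\,dx$ is a probability measure on $\mathbb R$; we write $P_w$ and $E_w$ for its probability and expectation. As $w$ vanishes only at the nonzero integers, $P_w$ has the same null sets as Lebesgue measure. The gain over Lebesgue measure on an interval is that a frequency of size at least $1$ integrates to exactly zero, so that expansions with very many terms leave no small errors to add up. We use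
\begin{equation}\label{eq:w}
0\le\hat w\le1,\qquad \hat w(\xi)=0\ \text{ for }|\xi|\ge1,\qquad |\hat w(\xi)-1|\le|\xi| .
\end{equation}
If $Z\subset\mathbb R$ is a null set, so is $\{x:\theta^kx\in Z\}=\theta^{-k}Z$. Thus $A_Nf$ is defined almost everywhere by the class of $f$ in $L^1(\mathbb R/\mathbb Z)$, whose norm is $\|f\|_1=\int_0^1|f|$.

\begin{lemma}\label{lem:L1}
For $\theta>1$, $g\in L^1(\mathbb R/\mathbb Z)$ and $n\ge1$ we have $E_w|A_ng|\le6\|g\|_1$.
\end{lemma}

\begin{proof}
It suffices to bound $E_w|g(\theta^k\,\cdot)|$ for each $k\ge1$. We have $w\le\psi$, where $\psi(x)=\min(1,x^{-2})$ is even, nonincreasing on $[0,\infty)$, and $\int_0^\infty\psi=2$. Substitute $y=\theta^kx$ and cut the line into intervals $[q,q+1]$, $q\in\mathbb Z$, on each of which $|g|$ has integral $\|g\|_1$. By symmetry and monotonicity of $\psi$,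
\[
E_w|g(\theta^k\,\cdot)|\le 2\theta^{-k}\|g\|_1\sum_{q\ge0}\psi(\theta^{-k}q)\le2\theta^{-k}\|g\|_1\Big(1+\int_0^\infty\psi(\theta^{-k}y)\,dy\Big)=(2\theta^{-k}+4)\|g\|_1.\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:positive}
Let $\theta>1$ be arbitrary. If $f$ is continuous with period $1$, then $A_Nf\to\int_0^1f$ almost everywhere. If $f\in L^1(\mathbb R/\mathbb Z)$, then $E_w|A_Nf-\int_0^1f|\to0$.
\end{proposition}

\begin{proof}
Let $g(x)=e(nx)$ with an integer $n\ne0$, and let $k_0$ satisfy $\theta^{k_0}(\theta-1)\ge1$. For $k\ne l$ with $\min(k,l)\ge k_0$ we have $|n(\theta^k-\theta^l)|\ge1$, so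
\[
E_w|A_Ng|^2=\frac1{N^2}\sum_{k,l\le N}\hat w\big(n(\theta^k-\theta^l)\big)\le\frac{1+2k_0}{N}.
\]
Therefore $\sum_m|A_{m^2}g|^2<\infty$ almost everywhere, and $|NA_Ng-m^2A_{m^2}g|\le2m$ for $m^2\le N<(m+1)^2$, so $A_Ng\to0$ almost everywhere. This gives the law for trigonometric polynomials, and for a continuous $f$ by uniform approximation with a sequence of them. For $f\in L^1$ and a trigonometric polynomial $h$, Lemma~\ref{lem:L1} and bounded convergence give $\limsup_NE_w|A_Nf-\int_0^1 f|\le7\|f-h\|_1$, which can be made arbitrarily small.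
\end{proof}

So the averages of the function in Theorem~\ref{thm:main} converge to $\int_0^1f$ almost everywhere along a subsequence, and the failure lies in the behavior of $\sup_nA_nf$. The following proposition says that this supremum can exceed any level $\Lambda$ on most of the space while $\int_0^1f=1$; in particular no inequality $P_w(\sup_nA_nf>\Lambda)\le C\|f\|_1/\Lambda$ holds. The bound on $\int_0^1f^2$ serves only the logarithmic integrability in Theorem~\ref{thm:main}.

\begin{proposition}\label{prop:key}
Let $\theta>1$ be transcendental. There is an absolute constant $C_0$ such that for all $\Lambda\ge2$, $0<\varepsilon\le\frac12$, $R>0$ and $N_0\in\mathbb N$ there is a $1$-periodic trigonometric polynomial $f\ge0$ with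
\[
\int_0^1f=1,\qquad \int_0^1f^2\le\exp\Big(C_0\Lambda(\log\Lambda)^{3/2}\log\frac1\varepsilon\Big),
\]
\[
P_w\Big\{x\in[-R,R]:\ \sup_{n\ge N_0}A_nf(x)\le\Lambda\Big\}\le\varepsilon .
\]
\end{proposition}

\section{Switching correlations on and off}\label{sec:idea}

This section explains the construction; nothing in it is used in the proof.

\subsection*{Two frequencies}
The basic phenomenon is visible in a sum of two cosines.

\begin{example}\label{ex:two}
Let $V\ge3$ with $V(\theta-1)\ge5$, let $\eta_1,\eta_2\in[0,2]$, $\sigma_1,\sigma_2\in\{\pm1\}$, and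
\[
\varphi(x)=\sigma_1\cos2\pi(V\theta-\eta_1)x+\sigma_2\cos2\pi(V\theta^2-\eta_2)x .
\]
We compute $E_w[\varphi(\theta^kx)\varphi(\theta^{k+1}x)]$ for $k\ge0$, using $\cos\alpha\cos\beta=\frac12\cos(\alpha-\beta)+\frac12\cos(\alpha+\beta)$ and $E_w\cos2\pi\xi x=\hat w(\xi)$. The main parts of the frequencies are $V\theta^{k+1},V\theta^{k+2}$ in the first factor and $V\theta^{k+2},V\theta^{k+3}$ in the second, and the $\eta$'s move a sum or a difference by at most $4\theta^{k+1}$. Sums of main parts are at least $6\theta^{k+1}$, and nonzero differences are at least $V(\theta-1)\theta^{k+1}\ge5\theta^{k+1}$ in modulus, so these terms have frequency at least $1$ and vanish. One term is left, the difference $(V\theta^2-\eta_2)\theta^k-(V\theta-\eta_1)\theta^{k+1}$, and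
\[
E_w[\varphi(\theta^kx)\varphi(\theta^{k+1}x)]=\tfrac12\,\sigma_1\sigma_2\,\hat w\big(\theta^k(\theta\eta_1-\eta_2)\big).
\]
\end{example}

The correlation of consecutive terms is close to $\frac12\sigma_1\sigma_2$ while $\theta^k|\theta\eta_1-\eta_2|$ is small and vanishes once this quantity reaches $1$. For $\varphi$ to have period $1$, the frequencies $v_1=V\theta-\eta_1$ and $v_2=V\theta^2-\eta_2$ must be integers. If $\theta$ is an integer, then $\theta\eta_1-\eta_2=v_2-\theta v_1$ is an integer, and the correlation does not depend on $k$: this is stationarity. If $\theta$ is transcendental, then $V$ can be chosen so that $\eta_1,\eta_2$ are as close as we like to prescribed values (Lemma~\ref{lem:kronecker}). We may then choose both the sign of the correlation and the time $k$ at which it is switched off.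

With $L$ frequencies $V\theta^d-\eta_d$, signs $\sigma_d$ and $V$ large, the same computation at lag $r\ge1$ gives
\[
\tfrac12\sum_{d=r+1}^L\sigma_d\sigma_{d-r}\,\hat w\big(\theta^{k}(\theta^r\eta_{d-r}-\eta_d)\big).
\]
Call $d$ \emph{coherent} at time $k$ if $\eta_d\theta^k$ is tiny and \emph{detuned} if it is huge; a pair with a detuned index drops out, barring an accidental cancellation. Let the signs be random. If all $d$ are coherent, the sum has mean $0$ over the signs. If exactly the $d$ with $\sigma_d=+1$ are coherent, each pair survives with probability $\frac14$ and the mean is $(L-r)/8$. If all $d$ are detuned, the sum vanishes. These three regimes, in this order in time, are the life of one block of the construction.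

\subsection*{One block}
To obtain a nonnegative function we multiply instead of adding. A \emph{Riesz product} is a function $\prod_d(1+a_d\cos2\pi\lambda_dx)$ with $|a_d|\le1$; it is nonnegative, and if the $\lambda_d$ are integers with $\sum\epsilon_d\lambda_d\neq0$ for every nonzero choice of $\epsilon_d\in\{-1,0,1\}$, its integral over $[0,1]$ is $1$. Take $L$ factors with $\lambda_d\approx V\theta^d$ and $a_d=a=\sqrt{A/L}$, with $A$ fixed and $L$ large. Put $X_s=\cos2\pi V\theta^sx$. While all frequencies are coherent,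
\[
f(\theta^kx)\approx\prod_{s=k+1}^{k+L}(1+aX_s).
\]
For $k$ in a window $K<k\le2K$ with $K$ much smaller than $L$, these products share almost all their factors. The average over the window is then not close to a constant but to one random product, whose logarithm is nearly Gaussian. This product has mean $1$, so it exceeds $3\Lambda$ with probability at most $1/(3\Lambda)$, and with the best choice of $A$ it nearly attains this bound. One block therefore produces a large average on a set of measure about $1/\Lambda$, which is what a weak-type inequality permits.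

\subsection*{Many blocks}
We need about $\Lambda$ independent trials, say $I$ of them, in windows $W_1,\dots,W_I$, at a total cost $\int f=1$. Averaging $I$ blocks, $f=\frac1I\sum_jf_j$, does not help: trial $j$ then has to reach a level of order $I\Lambda$, and the union of the $I$ events still has probability of order $1/\Lambda$. So we multiply the blocks, and we need block $j$ to act like the constant $1$ in every window $W_i$, $i\ne j$. For later windows, detuning does this. For earlier windows it cannot: a frequency that is coherent at time $k$ was coherent before. This is why signs enter. Block $j$ gets random signs; the frequencies with sign $-1$ are detuned just before $W_j$, those with sign $+1$ just after $W_j$. A detuned factor acts like $1$. As $k$ runs through a window, the factor containing $X_s$ has index $d=s-k$, so the average over $k$ imitates an average over the sign: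
\begin{center}
\begin{tabular}{lccc}
block $j$ in window $W_i$ & $i<j$ & $i=j$ & $i>j$\\ \hline
sign $+1$ & coherent, $1+aX_s$ & coherent, $1+aX_s$ & detuned, $1$\\
sign $-1$ & coherent, $1-aX_s$ & detuned, $1$ & detuned, $1$\\
mean over the sign & $1$ & $1+\frac a2X_s$ & $1$
\end{tabular}
\end{center}
The average of $f(\theta^kx)$ over $W_i$ should thus be close to $\prod_s(1+\frac a2\cos2\pi V_i\theta^sx)$, and for well separated $V_1,\dots,V_I$ these $I$ products are nearly independent.

\section{The construction}\label{sec:construction}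

\subsection*{Integers near geometric progressions}
The period of $f$ forces integer frequencies, while the mechanism needs frequencies $V_j\theta^d-\eta_{j,d}$ with prescribed $\eta_{j,d}$; it also needs the main parts $V_j\theta^s$ to satisfy no approximate linear relation. The next lemma provides both. It is the only place where transcendence is used. We recall the Kronecker--Weyl theorem: if $1,\alpha_1,\dots,\alpha_L$ are linearly independent over $\mathbb Q$, then the sequence $(n\alpha_1,\dots,n\alpha_L)_{n\ge1}$ is equidistributed in $(\mathbb R/\mathbb Z)^L$; in particular it visits every nonempty open set infinitely often.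

\begin{lemma}\label{lem:kronecker}
Let $\theta>1$ be transcendental, let $I,L,S,H$ be positive integers, $M>0$, $\kappa>0$, and let $\eta_{j,d}$ $(1\le j\le I$, $1\le d\le L)$ be real numbers. There are positive integers $V_1,\dots,V_I$ and integers $v_{j,d}$ such that
\begin{enumerate}
\item[(i)] $\big|\sum_{j=1}^I\sum_{s=1}^Sc_{j,s}V_j\theta^s\big|\ge M$ for all integers $c_{j,s}$ with $|c_{j,s}|\le H$, not all zero;
\item[(ii)] $|V_j\theta^d-\eta_{j,d}-v_{j,d}|\le\kappa$ for all $j,d$.
\end{enumerate}
\end{lemma}

\begin{proof}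
The numbers $1,\theta,\dots,\theta^L$ are linearly independent over $\mathbb Q$, so for each $j$ infinitely many positive integers $V_j$ admit integers $v_{j,d}$ as in (ii). Consider the finitely many sums $\sum_{s=1}^Sc_s\theta^s$ with integers $|c_s|\le H$, not all zero. None of them is zero, so their moduli lie in an interval $[\delta,\Delta]$ with $\delta>0$. Choose $V_1,V_2,\dots$ successively, satisfying (ii) and $V_j\delta\ge M+\Delta\sum_{j'<j}V_{j'}$. Given $(c_{j,s})\ne0$, let $j$ be the largest index with some $c_{j,s}\ne0$. The sum in (i) has modulus at least $V_j\delta-\Delta\sum_{j'<j}V_{j'}\ge M$.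
\end{proof}

\begin{remark}
If $\theta$ is a root of a nonzero integer polynomial of degree less than $S$ with coefficients bounded by $H$, then (i) is impossible: multiply the polynomial by $\theta$. If $\theta$ is an integer, (ii) forces every $\eta_{j,d}$ to lie within $\kappa$ of an integer.
\end{remark}

\subsection*{Parameters}
Fix $\theta,\Lambda,\varepsilon,R,N_0$ as in Proposition~\ref{prop:key}. If $\log g$ is normal with variance $v$ and $g$ has mean $1$, then $\log g$ has mean $-v/2$, and $g>e^y$ means that a standard normal variable $\xi$ exceeds $(y+v/2)/\sqrt v$. This threshold is smallest for $v=2y$. With $y=\log(3\Lambda)$ we therefore put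
\[
v=2\log(3\Lambda),\qquad A=8v,\qquad \pi_0=\mathbb P(\xi\ge\sqrt v),\qquad I=\Big\lceil\frac2{\pi_0}\log\frac3\varepsilon\Big\rceil .
\]
We bound $AI/2$, which will be the logarithm of the bound for $\int f^2$. The function $h(t)=\frac t{1+t^2}e^{-t^2/2}$ satisfies $h'(t)=-\frac{t^4+2t^2-1}{(1+t^2)^2}e^{-t^2/2}\ge-e^{-t^2/2}$ and tends to $0$, so $\mathbb P(\xi\ge t)\ge h(t)/\sqrt{2\pi}$. Since $3\le\Lambda^2$ we have $1<v\le6\log\Lambda$, and $e^{-v/2}=1/(3\Lambda)$, whence
\[
\pi_0\ge\frac1{\sqrt{2\pi}}\cdot\frac1{2\sqrt v}\cdot\frac1{3\Lambda}\ge\frac1{37\,\Lambda\sqrt{\log\Lambda}} .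
\]
Since $3\le\varepsilon^{-2}$, we have $I\le\frac3{\pi_0}\log\frac3\varepsilon\le\frac9{\pi_0}\log\frac1\varepsilon$. Together,
\begin{equation}\label{eq:C0}
\tfrac12AI=4vI\le C_0\,\Lambda(\log\Lambda)^{3/2}\log\tfrac1\varepsilon,\qquad C_0=8000 .
\end{equation}

From now on $A$ and $I$ are fixed, and $T\in\mathbb N$ is a large parameter. Put
\[
L=T^2,\quad a=\sqrt{A/L},\quad K_i=8^{i-1}T,\quad W_i=\{K_i+1,\dots,2K_i\},\quad\tau_0=0,\quad\tau_i=4K_i
\]
for $1\le i\le I$. We always assume $T\ge N_0$, $a<1$ and $2K_I\le L$. The windows are long, $K_i\ge T$, but short compared with a block, $K_I/L=8^{I-1}/T$. The switching times $\tau_i$ are far from the windows: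
\begin{equation}\label{eq:gaps}
K_i-\tau_{i-1}\ge T,\qquad\tau_i-2K_i\ge2T,
\end{equation}
because $K_i-\tau_{i-1}$ equals $T$ for $i=1$ and $K_i/2\ge4T$ for $i\ge2$, and $\tau_i-2K_i=2K_i$.

\subsection*{Random signs and detunings}
Let $J=\{1,\dots,I\}\times\{1,\dots,L\}$. For $(j,d)\in J$ let $\sigma_{j,d}$ be a fair sign and $U_{j,d}$ uniform on $[1,2]$, all independent, and let $\mathbb E$ be the expectation over $(\sigma,U)$. Put
\[
\eta_{j,d}=\begin{cases}\theta^{-\tau_j}U_{j,d}&\text{if }\sigma_{j,d}=+1,\\ \theta^{-\tau_{j-1}}U_{j,d}&\text{if }\sigma_{j,d}=-1,\end{cases}\qquad0<\eta_{j,d}\le2 .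
\]
The factors $U_{j,d}$ prevent cancellations such as $\theta\eta_1=\eta_2$ in Example~\ref{ex:two}, which must be excluded in sums of many $\eta$'s at once. For positive integers $V=(V_1,\dots,V_I)$ and $0\le k\le2K_I$ define
\begin{align*}
F_k(x)&=\prod_{(j,d)\in J}\Big(1+\sigma_{j,d}\,a\cos2\pi(V_j\theta^d-\eta_{j,d})\theta^kx\Big),\\
G^{(i)}_k(x)&=\prod_{s=k+1}^{k+L}\Big(1+\frac a2\cos2\pi V_i\theta^sx\Big).
\end{align*}
Here $F_k$ is the model for $f(\theta^kx)$, before the frequencies are rounded to integers, and $G_k^{(i)}$ is what the table in Section~\ref{sec:idea} predicts for its average behavior in $W_i$. Let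
\[
S=L+2K_I,\qquad M=6IL\theta^{2K_I}+2 .
\]
For an integer $H\ge2$ we call $V$ \emph{$H$-separated} if it satisfies (i) of Lemma~\ref{lem:kronecker} with these $S$, $M$. Such $V$ exist by the lemma, and an $H$-separated $V$ is $2$-separated.

The order of the choices needs care. Condition (ii) of Lemma~\ref{lem:kronecker} makes $V$ depend on the $\eta_{j,d}$, so $(\sigma,U)$ must be fixed before $V$, although its quality is measured by functions that involve $V$. Lemma~\ref{lem:resonant} resolves this. The order is: $T$, then $(\sigma,U)$, then $H$ and $\kappa$, then $V$, then $f$.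

\section{Window averages in mean square}\label{sec:L2}

We show that the average of $F_k$ over $W_i$ is close to $G_0^{(i)}$ in $L^2(w\,dx)$. A single $F_k$ is far from $G_k^{(i)}$, as its mean square $(1+a^2/2)^{IL}$ is close to $e^{AI/2}$. But this bound does not grow with $T$, so it is enough to show that the differences $F_k-G_k^{(i)}$, $k\in W_i$, are almost orthogonal.

\subsection*{Resonant terms}
Using $1+\gamma\cos2\pi\lambda x=\sum_{\epsilon\in\{-1,0,1\}}(\gamma/2)^{|\epsilon|}e(\epsilon\lambda x)$ in each factor, we get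
\begin{align}
F_k(x)&=\sum_{\epsilon}\ \prod_{(j,d)\in J}\Big(\frac{\sigma_{j,d}\,a}2\Big)^{|\epsilon_{j,d}|}e\Big(\sum_{(j,d)\in J}\epsilon_{j,d}\big(V_j\theta^{d+k}-\eta_{j,d}\theta^k\big)x\Big),\label{eq:Fexp}\\
G_k^{(i)}(x)&=\sum_{\zeta}\ \prod_{s=k+1}^{k+L}\Big(\frac a4\Big)^{|\zeta_s|}e\Big(\sum_{s=k+1}^{k+L}\zeta_sV_i\theta^sx\Big),\label{eq:Gexp}
\end{align}
with all $\epsilon_{j,d},\zeta_s\in\{-1,0,1\}$. Multiply two such expansions. Each term of the product has the form
\[
\gamma\; e\Big(\Big(\sum_{j=1}^I\sum_{s=1}^Sc_{j,s}V_j\theta^s+\omega\Big)x\Big),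
\]
where $\gamma$, the integers $c_{j,s}$ and the real number $\omega$, which collects the $\eta$'s, do not depend on $V$. We call the term \emph{resonant} if all $c_{j,s}$ vanish.

\begin{lemma}\label{lem:resonant}
Let $V$ be $2$-separated and let $\Psi,\Psi'$ be among the functions $F_k$, $G^{(i)}_k$ with $0\le k\le2K_I$, $1\le i\le I$. Then $E_w[\Psi\Psi']=\sum\gamma\,\hat w(\omega)$, summed over the resonant terms. In particular, for fixed $(\sigma,U)$ the value is the same for all $2$-separated $V$.
\end{lemma}

\begin{proof}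
Each of the two functions contributes $-1$, $0$ or $1$ to $c_{j,s}$, so $|c_{j,s}|\le2$, and at most $IL\cdot2\theta^{2K_I}$ to $|\omega|$, so $|\omega|\le M-2$. A nonresonant term has frequency of modulus at least $M-(M-2)=2$ and integrates to $0$ by \eqref{eq:w}.
\end{proof}

Fix a window $W_i$. Given $\sigma$, an index $(j,d)$ is \emph{detuned} if $j<i$, or $j=i$ and $\sigma_{j,d}=-1$; otherwise it is \emph{coherent}. A detuned index has $\eta_{j,d}=\theta^{-t}U_{j,d}$ with $t\le\tau_{i-1}$, and a coherent index has $\eta_{j,d}\le2\theta^{-\tau_i}$. Put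
\[
p=4IT^2\theta^{-2T},\qquad q=\frac{2\theta^{-T}}{\min(1,\theta-1)} ;
\]
both tend to $0$ as $T\to\infty$. Two estimates decide the fate of a resonant term.

\smallskip\noindent\emph{Detuned estimate.} Suppose that, given $\sigma$ and all $U$'s except $U_{j,e}$, we have $\omega=\alpha U_{j,e}+\text{const}$ with $|\alpha|\ge\theta^{K_i-\tau_{i-1}}\min(1,\theta-1)$. The values of $U_{j,e}$ with $|\omega|<1$ lie in an interval of length $2/|\alpha|\le q$, by \eqref{eq:gaps}. So by \eqref{eq:w} the mean of $\hat w(\omega)$ over $U$, given $\sigma$, is at most $q$.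

\smallskip\noindent\emph{Coherent estimate.} Suppose that $\omega$ is a sum of at most $2IL$ terms $\pm\eta_{j,d}\theta^k$ with $(j,d)$ coherent and $k\le2K_i$. Then $|\omega|\le4IL\theta^{2K_i-\tau_i}\le p$ by \eqref{eq:gaps}, and $|\hat w(\omega)-1|\le p$.

\subsection*{Averages over the signs}
In $E_w[F_kF_l]$ the same sign occurs in both functions, at positions shifted by $r=l-k$. The next lemma shows that this dependence is harmless.

\begin{lemma}\label{lem:signs}
Let $1\le r<L$, $\lambda\ge0$, let $\sigma_1,\dots,\sigma_L$ be independent fair signs and $t_d=1_{\{\sigma_d=+1\}}$. Then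
\[
\mathbb E\prod_{d=r+1}^L(1+\lambda\sigma_d\sigma_{d-r})=1,\qquad\Big|\mathbb E\prod_{d=r+1}^L(1+\lambda t_dt_{d-r})-\Big(1+\frac\lambda4\Big)^{L-r}\Big|\le L\lambda^2(1+\lambda)^L .
\]
\end{lemma}

\begin{proof}
Expand both products over subsets $D\subset\{r+1,\dots,L\}$. If $D\ne\emptyset$ has largest element $d^*$, then $\sigma_{d^*}$ occurs exactly once in $\prod_{d\in D}\sigma_d\sigma_{d-r}$, so this product has mean $0$; only $D=\emptyset$ contributes. In the second product, $t_d^2=t_d$ shows that $D$ contributes $\lambda^{|D|}2^{-|D\cup(D-r)|}$, while $(1+\lambda/4)^{L-r}=\sum_D\lambda^{|D|}2^{-2|D|}$. The two contributions agree unless $D$ contains a pair $\{d,d+r\}$, and they differ by at most $\lambda^{|D|}$. There are at most $L$ such pairs, and for each of them the sum of $\lambda^{|D|}$ over the sets $D$ containing it is at most $\lambda^2(1+\lambda)^L$.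
\end{proof}

\subsection*{Correlations}

\begin{lemma}\label{lem:corr}
Let $V$ be $2$-separated, $1\le i\le I$, and $\rho_r=(1+a^2/8)^{L-r}$.
\begin{enumerate}
\item[(a)] $E_w[G^{(i)}_kG^{(i)}_l]=\rho_{l-k}\le e^{A/8}$ for $0\le k\le l\le2K_I$.
\item[(b)] $E_w[F_k^2]=(1+a^2/2)^{IL}\le e^{AI/2}$ for $0\le k\le2K_I$.
\end{enumerate}
For $k<l$ in $W_i$ and $r=l-k$:
\begin{enumerate}
\item[(c)] $\mathbb EE_w[F_kG^{(i)}_l]$ and $\mathbb EE_w[G^{(i)}_kF_l]$ differ from $\rho_r$ by at most $(p+q)e^{A/4}$.
\item[(d)] $\mathbb EE_w[F_kF_l]$ differs from $\rho_r$ by at most $\dfrac{A^2e^{A/2}}{4L}+(p+q)e^{AI/2}$.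
\end{enumerate}
\end{lemma}

\begin{proof}
We apply Lemma~\ref{lem:resonant}, and use $a^2L=A$ and $1+u\le e^u$ throughout.

(a) Let $\zeta,\zeta'$ index the terms of the two factors. Resonance means $\zeta'_s=-\zeta_s$ for the $L-(l-k)\ge0$ common exponents $l<s\le k+L$, and that all other $\zeta_s,\zeta'_s$ vanish. Then $\omega=0$, and each common exponent contributes the factor $1+2(a/4)^2$.

(b) Resonance means $\epsilon'=-\epsilon$. Then $\omega=0$, and each $(j,d)$ contributes $1+2(a/2)^2$.

(c) Consider $F_kG_l^{(i)}$. The exponents are $s=d+k\in(k,k+L]$ in $F_k$ and $s\in(l,l+L]$ in $G_l^{(i)}$; they overlap for $r<d\le L$. Resonance means $\zeta_{d+k}=-\epsilon_{i,d}$ for these $d$, while all other $\epsilon_{j,d}$ (among them all with $j\neq i$) and all other $\zeta_s$ vanish. Hence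
\[
E_w[F_kG_l^{(i)}]=\sum_\epsilon\prod_{d=r+1}^L\Big(\frac{\sigma_{i,d}\,a^2}8\Big)^{|\epsilon_{i,d}|}\hat w(\omega_\epsilon),\qquad\omega_\epsilon=-\sum_{d=r+1}^L\epsilon_{i,d}\,\eta_{i,d}\,\theta^k .
\]
The moduli of the coefficients add up to at most $(1+a^2/4)^L\le e^{A/4}$. Condition on $\sigma$. If $\epsilon_{i,d}\ne0$ for a detuned $(i,d)$, the coefficient of $U_{i,d}$ in $\omega_\epsilon$ has modulus $\theta^{k-\tau_{i-1}}\ge\theta^{K_i-\tau_{i-1}}$; by the detuned estimate, these terms contribute at most $qe^{A/4}$ in mean. In the remaining terms $\epsilon_{i,d}\ne0$ only where $\sigma_{i,d}=+1$. Replacing $\hat w(\omega_\epsilon)$ by $1$ costs at most $pe^{A/4}$ and leaves $\prod_{d=r+1}^L(1+\frac{a^2}4t_d)$ with $t_d=1_{\{\sigma_{i,d}=+1\}}$. The factors are independent with mean $1+a^2/8$, so the product has mean $\rho_r$. For $G_k^{(i)}F_l$ the exponents $d+l$ of $F_l$ meet $(k,k+L]$ for $1\le d\le L-r$, again $L-r$ values; now $\omega_\epsilon=-\sum_{d\le L-r}\epsilon_{i,d}\eta_{i,d}\theta^l$ with $K_i<l\le2K_i$, and the coefficients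 and both estimates are unchanged.

(d) Let $\epsilon$ and $\epsilon'$ index the terms of $F_k$ and $F_l$. The coefficient of $V_j\theta^{d+k}$ is $\epsilon_{j,d}+\epsilon'_{j,d-r}$, where entries with second index outside $\{1,\dots,L\}$ are read as $0$. Resonance means $\epsilon'_{j,d-r}=-\epsilon_{j,d}$ for $r<d\le L$, $\epsilon_{j,d}=0$ for $d\le r$, and $\epsilon'_{j,d}=0$ for $d>L-r$. Hence
\[
E_w[F_kF_l]=\sum_\epsilon\prod_{j,\ r<d\le L}\Big(\frac{a^2}4\sigma_{j,d}\,\sigma_{j,d-r}\Big)^{|\epsilon_{j,d}|}\hat w(\omega_\epsilon),\qquad\omega_\epsilon=\sum_{j,\ r<d\le L}\epsilon_{j,d}\big(\eta_{j,d-r}\theta^l-\eta_{j,d}\theta^k\big),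
\]
where $\epsilon$ ranges over all arrays supported on $r<d\le L$. The moduli of the coefficients add up to at most $(1+a^2/2)^{IL}\le e^{AI/2}$. We say that $\epsilon$ \emph{involves} $(j,d)$ and $(j,d-r)$ when $\epsilon_{j,d}\ne0$. Condition on $\sigma$.

Suppose $\epsilon$ involves a detuned index $(j,e)$, with $\eta_{j,e}=\theta^{-t}U_{j,e}$, $t\le\tau_{i-1}$. The coefficient of $U_{j,e}$ in $\omega_\epsilon$ is $\alpha=\theta^{-t}(\epsilon_{j,e+r}\theta^l-\epsilon_{j,e}\theta^k)$, and at least one of $\epsilon_{j,e},\epsilon_{j,e+r}$ is nonzero. The bracket has modulus $\theta^k$, $\theta^l$, $\theta^l+\theta^k$ or $\theta^l-\theta^k\ge\theta^k(\theta-1)$, so $|\alpha|\ge\theta^{K_i-\tau_{i-1}}\min(1,\theta-1)$. By the detuned estimate, all such terms contribute at most $qe^{AI/2}$ in mean.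

In the remaining terms every involved index is coherent: $\epsilon_{j,d}=0$ for $j<i$; $\epsilon_{i,d}\ne0$ only if $t_d=t_{d-r}=1$; and there is no condition for $j>i$. Replacing $\hat w(\omega_\epsilon)$ by $1$ costs at most $pe^{AI/2}$ and leaves
\[
\prod_{d=r+1}^L\Big(1+\frac{a^2}2t_dt_{d-r}\Big)\cdot\prod_{j>i}\ \prod_{d=r+1}^L\Big(1+\frac{a^2}2\sigma_{j,d}\,\sigma_{j,d-r}\Big).
\]
The factors belonging to different $j$ are independent, and $1\le r<K_I<L$. By Lemma~\ref{lem:signs} with $\lambda=a^2/2$, each factor with $j>i$ has mean $1$, and the first factor has mean $\rho_r$ up to $L\frac{a^4}4(1+\frac{a^2}2)^L\le\frac{A^2e^{A/2}}{4L}$.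
\end{proof}

\begin{lemma}\label{lem:choice}
For all large $T$ there is a value of $(\sigma,U)$ such that for every $2$-separated $V$
\begin{equation}\label{eq:L2}
\sum_{i=1}^IE_w\Big|\frac1{K_i}\sum_{k\in W_i}F_k-G_0^{(i)}\Big|^2\le\frac{\varepsilon\Lambda^2}{12}.
\end{equation}
\end{lemma}

\begin{proof}
Fix one $2$-separated $V$ and an index $i$, and put $D_k=F_k-G_k^{(i)}$. For $k<l$ in $W_i$, the four terms of $\mathbb EE_w[D_kD_l]$ have main parts $\rho_r-\rho_r-\rho_r+\rho_r=0$ by Lemma~\ref{lem:corr}, and $E_w[D_k^2]\le2(e^{AI/2}+e^{A/8})$. Separating the $K_i$ diagonal terms and using $K_i\ge T$,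
\[
\mathbb EE_w\Big|\frac1{K_i}\sum_{k\in W_i}D_k\Big|^2\le\frac{2(e^{AI/2}+e^{A/8})}T+\frac{A^2e^{A/2}}{4T^2}+(p+q)\big(e^{AI/2}+2e^{A/4}\big).
\]
Next, $G_k^{(i)}$ hardly depends on $k$. By (a) and $1-(1+u)^{-k}\le1-e^{-ku}\le ku$, for $k\le2K_I$,
\[
E_w|G_k^{(i)}-G_0^{(i)}|^2=2\rho_0\Big(1-\Big(1+\frac{a^2}8\Big)^{-k}\Big)\le2e^{A/8}\cdot\frac{2K_IA}{8L}=\frac{Ae^{A/8}8^{I-1}}{2T},
\]
and by convexity of the square the same bound holds for $E_w|\frac1{K_i}\sum_{k\in W_i}G_k^{(i)}-G_0^{(i)}|^2$. Both bounds tend to $0$ as $T\to\infty$ and do not depend on $V$. By $|u+u'|^2\le2|u|^2+2|u'|^2$, the left side of \eqref{eq:L2} has $\mathbb E$-mean at most $\varepsilon\Lambda^2/12$ for large $T$, so \eqref{eq:L2} holds for some $(\sigma,U)$. Expanding the squares writes the left side as a fixed linear combination of quantities $E_w[\Psi\Psi']$ as in Lemma~\ref{lem:resonant}. So it has the same value for all $2$-separated $V$.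
\end{proof}

\section{One of the limits is large}\label{sec:large}

It remains to show that $\max_iG_0^{(i)}>3\Lambda$ with high probability. We first treat the phases $V_i\theta^sx$ as independent and uniform, and then transfer the result. Let $\mu$ be Haar probability measure on the torus $\mathbb T=(\mathbb R/\mathbb Z)^J$. Under $\mu$ the coordinates $y_{i,s}$ are independent and uniform. Define the continuous functions
\[
g_i(y)=\prod_{s=1}^L\Big(1+\frac a2\cos2\pi y_{i,s}\Big),\qquad O=\{y\in\mathbb T:\max_ig_i(y)>3\Lambda\}.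
\]
The set $O$ is open, and $G_0^{(i)}(x)=g_i(Y(x))$ with $Y(x)=(V_i\theta^sx)_{(i,s)\in J}$.

\begin{lemma}\label{lem:lognormal}
For all large $T$ we have $\mu(O)\ge1-\varepsilon/3$.
\end{lemma}

\begin{proof}
Put $b=a/2<\frac12$, so that $b^2L/2=A/8=v$, and $Z_s=\cos2\pi y_{i,s}$. The $Z_s$ are independent and identically distributed with mean $0$ and $\int Z_s^2\,d\mu=\frac12$. For $|u|\le\frac12$ we have $|\log(1+u)-u+u^2/2|\le\sum_{n\ge3}|u|^n/3\le|u|^3$, so
\[
\log g_i=\sqrt v\cdot\sqrt{\frac2L}\sum_{s=1}^LZ_s-v\cdot\frac1L\sum_{s=1}^LZ_s^2+\varrho,\qquad|\varrho|\le Lb^3=\frac{A^{3/2}}{8\sqrt L}.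
\]
As $L\to\infty$, the first term tends in law to $\sqrt v\,\xi$ by the central limit theorem, the second tends in probability to $-v/2$ by the weak law of large numbers, and $\varrho\to0$. A sequence converging in law plus a sequence converging in probability to a constant converges in law to the sum, so $\log g_i\to\sqrt v\,\xi-v/2$ in law. The limit has no atoms and $\log(3\Lambda)=v/2$, so $\mu(g_i>3\Lambda)\to\mathbb P(\sqrt v\,\xi\ge v)=\pi_0$. For large $T$ this gives $\mu(g_i>3\Lambda)\ge\pi_0/2$. The $g_i$ are independent with the same law, hence $1-\mu(O)\le(1-\pi_0/2)^I\le e^{-\pi_0I/2}\le\varepsilon/3$ by the choice of $I$.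
\end{proof}

\begin{lemma}\label{lem:transfer}
Let $T$ be as in Lemma~\ref{lem:lognormal}. There is an integer $H\ge2$ such that every $H$-separated $V$ satisfies $P_w(\max_iG_0^{(i)}>3\Lambda)\ge1-2\varepsilon/3$.
\end{lemma}

\begin{proof}
By inner regularity there is a compact set $C\subset O$ with $\mu(C)\ge\mu(O)-\varepsilon/6$, and by Urysohn's lemma a continuous $h$ with $1_C\le h\le1_O$. Trigonometric polynomials are uniformly dense in the continuous functions on $\mathbb T$; let $Q$ be a real one with $\|Q-h\|_\infty\le\varepsilon/12$, and let $H\ge2$ be at least its degree in each variable. None of this involves $V$. A nonconstant character $e(\sum n_{i,s}y_{i,s})$ in $Q$ has $|n_{i,s}|\le H$, and on $y=Y(x)$ it becomes $e(\xi x)$ with $\xi=\sum n_{i,s}V_i\theta^s$, $|\xi|\ge M\ge1$. So $E_w[Q(Y)]=\int Q\,d\mu$, and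
\[
P_w(Y\in O)\ge E_w[h(Y)]\ge\int Q\,d\mu-\frac\varepsilon{12}\ge\int h\,d\mu-\frac\varepsilon6\ge\mu(O)-\frac\varepsilon3\ge1-\frac{2\varepsilon}3.\qedhere
\]
\end{proof}

\section{Proof of Proposition~\ref{prop:key}}\label{sec:end}

Fix $T$ so large that Lemmas~\ref{lem:choice} and~\ref{lem:lognormal} apply. Fix $(\sigma,U)$, and thereby the $\eta_{j,d}$, as in Lemma~\ref{lem:choice}, and $H$ as in Lemma~\ref{lem:transfer}. Choose $\kappa\in(0,1]$ with
\begin{equation}\label{eq:kappa}
IL(1+a)^{IL}\cdot2\pi a\kappa\,\theta^{2K_I}R\le\Lambda/2 .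
\end{equation}
Lemma~\ref{lem:kronecker} gives an $H$-separated $V$ and integers $v_{j,d}$ with $|V_j\theta^d-\eta_{j,d}-v_{j,d}|\le\kappa$. Put
\[
f(x)=\prod_{(j,d)\in J}\big(1+\sigma_{j,d}\,a\cos2\pi v_{j,d}x\big).
\]
This is a $1$-periodic trigonometric polynomial, and $f\ge0$ because $a<1$.

\emph{Integrals.} Let $c_{j,d}$ be integers with $|c_{j,d}|\le2$, not all zero. Since $|v_{j,d}-V_j\theta^d|\le2+\kappa\le3$,
\[
\Big|\sum c_{j,d}v_{j,d}\Big|\ge\Big|\sum c_{j,d}V_j\theta^d\Big|-6IL\ge M-6IL\ge2 .
\]
Expand $f$ and $f^2$ as in \eqref{eq:Fexp}. A term has frequency $0$ only if $\epsilon=0$, respectively $\epsilon+\epsilon'=0$, and all other terms have nonzero integer frequency. So $\int_0^1f=1$ and $\int_0^1f^2=(1+a^2/2)^{IL}\le e^{AI/2}$, which is the required bound by \eqref{eq:C0}.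

\emph{Rounding.} This is the step that needs $x$ bounded. Let $|x|\le R$ and $1\le k\le2K_I$. Pass from $F_k(x)$ to $f(\theta^kx)$ by changing one factor at a time. Each factor lies in $[0,1+a]$ and changes by at most $2\pi a\kappa\theta^kR$, since the cosine is $1$-Lipschitz. There are $IL$ steps, so $|f(\theta^kx)-F_k(x)|\le\Lambda/2$ by \eqref{eq:kappa}.

\emph{Large averages.} By Chebyshev's inequality and \eqref{eq:L2}, the set where $|\frac1{K_i}\sum_{k\in W_i}F_k-G_0^{(i)}|>\Lambda/2$ for some $i$ has $P_w$-measure at most $\frac4{\Lambda^2}\cdot\frac{\varepsilon\Lambda^2}{12}=\frac\varepsilon3$. By Lemma~\ref{lem:transfer}, the set where $\max_iG_0^{(i)}\le3\Lambda$ has measure at most $\frac{2\varepsilon}3$. For $x\in[-R,R]$ outside both sets there is an $i$ with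
\[
\frac1{K_i}\sum_{k\in W_i}f(\theta^kx)>3\Lambda-\frac\Lambda2-\frac\Lambda2=2\Lambda .
\]
The window $W_i$ is the second half of $\{1,\dots,2K_i\}$ and $f\ge0$, so $A_{2K_i}f(x)>\Lambda$, and $2K_i\ge T\ge N_0$. \qed

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

A function from Proposition~\ref{prop:key} has integral $1$ and averages above $\Lambda$, so a multiple slightly larger than $1/\Lambda$ has small integral and large averages. We add such multiples; since they are nonnegative, they cannot cancel each other. For $m\ge1$ let $f_m$ be given by Proposition~\ref{prop:key} with $\Lambda=2^m$, $\varepsilon=2^{-m}$, $R=N_0=m$. Put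
\[
c_m=m2^{-m-1},\qquad f=\sum_{m\ge1}c_mf_m .
\]
Then $\sum_mc_m=1$, so $\int_0^1f=1$ by monotone convergence. The set $Z$ where the series diverges is null and $1$-periodic; we set $f=0$ on $Z$.

\emph{Divergence.} Let $B_m=\{x\in[-m,m]:\sup_{n\ge m}A_nf_m(x)\le2^m\}$. Since $\sum_mP_w(B_m)\le\sum_m2^{-m}<\infty$, the Borel--Cantelli lemma shows that almost every $x$ lies in only finitely many $B_m$. Also, almost every $x$ lies outside the null set $\bigcup_k\theta^{-k}Z$, and then $f(\theta^kx)\ge c_mf_m(\theta^kx)$ for all $k,m$. For such $x$ and all large $m$ we have $|x|\le m$ and $x\notin B_m$, so there is $n\ge m$ with $A_nf(x)\ge c_mA_nf_m(x)>c_m2^m=m/2$. Hence $\limsup_nA_nf(x)=\infty$.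

\emph{Logarithmic integrability.} Let $0<s<1$ and $\Phi(t)=t(\log(1+t))^s$ for $t\ge0$. With $\ell=\log(1+t)$ and $t>0$,
\[
\Phi'(t)=\ell^s+\frac{st\,\ell^{s-1}}{1+t},\qquad\Phi''(t)=\frac{s\,\ell^{s-2}}{(1+t)^2}\big[(2+t)\ell-(1-s)t\big]\ge0,
\]
because $\ell\ge t/(1+t)$ gives $(2+t)\ell\ge t$. So $\Phi$ is continuous and convex on $[0,\infty)$ with $\Phi(0)=0$. Convexity, with the weight $1-\sum_{m\le n}c_m$ placed at the point $0$, gives $\Phi(\sum_{m\le n}c_mf_m)\le\sum_{m\le n}c_m\Phi(f_m)$, and letting $n\to\infty$ we get $\Phi(f)\le\sum_mc_m\Phi(f_m)$ outside $Z$. Now apply Jensen's inequality for the probability measure $f_m\,dx$ on $[0,1]$ twice, with the concave functions $u\mapsto u^s$ and $u\mapsto\log(1+u)$: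
\[
\int_0^1\Phi(f_m)\le\Big(\int_0^1f_m\log(1+f_m)\Big)^s\le\Big(\log\Big(1+\int_0^1f_m^2\Big)\Big)^s\le\big(1+C_0\,2^mm^{5/2}\big)^s .
\]
Therefore $\int_0^1\Phi(f)\le\sum_mm2^{-m-1}(1+C_02^mm^{5/2})^s$, which is finite because $s<1$. The function $f$ does not depend on $s$. \qed

\medskip
For $s=1$ the last series diverges and the argument gives no information. The restriction reflects the size of the construction: about $\Lambda$ blocks are multiplied, so the bound for $\log\int f_m^2$ is of order $\Lambda$ up to logarithmic factors.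

\section{Proof of Theorem~\ref{thm:generic}}\label{sec:generic}

By Baire's theorem, a countable intersection of dense open subsets of the complete metric space $L^1(\mathbb R/\mathbb Z)$ is a dense $G_\delta$ set. For $m\in\mathbb N$ let
\[
\mathcal O_m=\Big\{f\in L^1(\mathbb R/\mathbb Z):\ P_w\Big(\sup_{n\ge m}|A_nf|>m\Big)>1-2^{-m}\Big\}.
\]

\emph{$\mathcal O_m$ is open.} Let $f\in\mathcal O_m$. The event $\{\sup_{n\ge m}|A_nf|>m\}$ is the increasing union of the events $\{\max_{m\le n\le N}|A_nf|>m+1/N\}$, $N\ge m$. So there are $N$ and $\gamma>0$ with $P_w(\max_{m\le n\le N}|A_nf|>m+1/N)>1-2^{-m}+\gamma$. For $f'\in L^1(\mathbb R/\mathbb Z)$, Markov's inequality and Lemma~\ref{lem:L1} give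
\[
\sum_{n=m}^NP_w\big(|A_nf'-A_nf|>1/N\big)\le6N^2\|f'-f\|_1 .
\]
If $6N^2\|f'-f\|_1\le\gamma$, then $P_w(\max_{m\le n\le N}|A_nf'|>m)>1-2^{-m}$, so $f'\in\mathcal O_m$.

\emph{$\mathcal O_m$ is dense.} Trigonometric polynomials are dense in $L^1(\mathbb R/\mathbb Z)$, so it suffices to approximate a trigonometric polynomial $g$ within a given $\delta>0$. Choose $\Lambda\ge2$ with $\delta\Lambda>m+\|g\|_\infty$ and $R$ with $P_w(|x|>R)\le2^{-m-2}$, and let $\phi$ be the function given by Proposition~\ref{prop:key} for these $\Lambda,R$ and $\varepsilon=2^{-m-2}$, $N_0=m$. Outside a set of $P_w$-measure at most $2^{-m-1}$ there is $n\ge m$ with $A_n\phi>\Lambda$, and then $|A_n(g+\delta\phi)|\ge\delta A_n\phi-\|g\|_\infty>m$. As $2^{-m-1}<2^{-m}$, we have $g+\delta\phi\in\mathcal O_m$, and $\|\delta\phi\|_1=\delta$.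

Thus $\bigcap_m\mathcal O_m$ is a dense $G_\delta$ set. If $f$ belongs to it, then $\sum_mP_w(\sup_{n\ge m}|A_nf|\le m)\le\sum_m2^{-m}<\infty$. By the Borel--Cantelli lemma, for almost every $x$ and all large $m$ there is $n\ge m$ with $|A_nf(x)|>m$, that is, $\limsup_n|A_nf(x)|=\infty$. \qed

\begin{thebibliography}{1}

\bibitem{source}
\texttt{http://www.lib.kobe-u.ac.jp/repository/90003859.pdf}

\end{thebibliography}
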